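
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Strong stable forking and stable definability of types\\ in simple theories}


\begin{abstract}
In a simple theory an amalgamation base $p$ has a canonical base $\mathrm{Cb}(p)$, and it also has a definition for every stable formula; the canonical parameters of these definitions form the stable canonical base $\mathrm{SCb}(p)$. We prove that if the theory has strong stable forking and $\mathrm{Cb}(p)$ is interdefinable with a sequence of imaginaries, then $\mathrm{SCb}(p)$ and $\mathrm{Cb}(p)$ are interdefinable. Hence every simple theory with strong stable forking that eliminates hyperimaginaries is stably definable. Conversely, every stably definable simple theory eliminates hyperimaginaries.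
\end{abstract}

\section{The question and the results}

In a stable theory a stationary type is definable, and its canonical base is the set of canonical parameters of its definitions. In a simple theory types need not be definable. Still, a type $p$ over which the independence theorem holds has a canonical base, and it has a definition for each \emph{stable} formula. Do the parameters of these stable definitions recover the canonical base? The following definitions make the question precise. Throughout, $T$ is a complete simple theory and $\overline M$ is a sufficiently saturated and homogeneous universal domain of $T$. Elements and tuples may be imaginary.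

\subsection*{Definitions}

Canonical bases in simple theories are in general \emph{hyperimaginaries}: classes $\tilde a/E$ of small, possibly infinite, tuples modulo type-definable equivalence relations over $\emptyset$. Accordingly $\mathrm{Cb}$, $\mathrm{dcl}$ and $\mathrm{bdd}$ are taken in the hyperimaginary sense, and in the definition of an amalgamation base below the parameter sets may contain hyperimaginaries. Here $h\in\mathrm{dcl}(B)$ means that every automorphism fixing $B$ pointwise fixes $h$, and $h\in\mathrm{bdd}(B)$ means that $h$ has boundedly many conjugates over $B$. Two objects are \emph{interdefinable} if each is in the definable closure of the other, that is, if the same automorphisms fix them. The theory $T$ \emph{eliminates hyperimaginaries} if every hyperimaginary is interdefinable with a sequence of imaginaries.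

A complete type $p\in S(A)$ is an \emph{amalgamation base} if the independence theorem holds over it: whenever $B,C\supseteq A$ are independent over $A$, and $q\in S(B)$, $r\in S(C)$ are nonforking extensions of $p$, the set $q\cup r$ has a common nonforking extension to $B\cup C$. Every complete type over a boundedly closed set $\mathrm{bdd}(A)$ is an amalgamation base. An amalgamation base $p$ has a \emph{canonical base} $\mathrm{Cb}(p)$, a hyperimaginary in the definable closure of the domain of $p$ over which $p$ does not fork. The restriction $p|_{\mathrm{Cb}(p)}$ is again an amalgamation base. If $p$ and $p|_{\mathrm{Cb}(p)}$ have the same realizations, $p$ is a \emph{canonical type}. We use the following key property constantly: \emph{if $p$ is a canonical type, then an automorphism fixes the set of realizations of $p$ setwise if and only if it fixes $\mathrm{Cb}(p)$ pointwise.}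

For an amalgamation base $p(x)$ let $\mathbb P_p$ be the set of global nonforking extensions of $p|_{\mathrm{Cb}(p)}$. If $\phi(x;w)$ is a stable formula, then all members of $\mathbb P_p$ have the same $\phi$-type, and this global $\phi$-type is definable. Its definition is called the \emph{$\phi$-definition} of $p$. The \emph{stable canonical base} $\mathrm{SCb}(p)$ is the set of canonical parameters of the $\phi$-definitions of $p$, as $\phi$ ranges over all stable formulas. It consists of imaginaries.

\begin{definition}
An amalgamation base $p$ is \emph{stably definable} if $\mathrm{dcl}(\mathrm{SCb}(p))=\mathrm{dcl}(\mathrm{Cb}(p))$. The theory $T$ is \emph{stably definable} if every amalgamation base is stably definable.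
\end{definition}

\begin{definition}
$T$ has \emph{strong stable forking} if, whenever $q(x)$ is a complete type over a set $B$ and $q$ forks over an arbitrary set $A$, not necessarily contained in $B$, there is an instance $\phi(x,b)\in q(x)$ of a stable formula which forks over $A$.
\end{definition}

\subsection*{What one would guess}

One inclusion is free: an automorphism fixing $\mathrm{Cb}(p)$ fixes $\mathbb P_p$ setwise, so $\mathrm{SCb}(p)\subseteq\mathrm{dcl}(\mathrm{Cb}(p))$. If $T$ is stable, then every formula is stable, $\mathbb P_p$ is a single global type determined by $\mathrm{SCb}(p)$, and stable definability is the familiar description of canonical bases. Beyond stable theories, an unstable formula need not cause any forking. In the random graph, for instance, the edge formula $R(x,b)$ is unstable, but it does not divide over $\emptyset$: for every sequence $(b_n)_{n<\omega}$ of vertices the set $\{R(x,b_n):n<\omega\}$ is consistent.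

Strong stable forking says that all forking comes from stable formulas, so one expects a positive answer. Indeed it gives $\mathrm{Cb}(p)\subseteq\mathrm{bdd}(\mathrm{SCb}(p))$ in a few lines (see Lemma~\ref{lem:acl} and its proof). If $\mathrm{Cb}(p)$ consists of imaginaries, only a finite ambiguity remains in each coordinate. It is also known that every one-based theory which eliminates hyperimaginaries is stably definable. The problem posed in \cite{SD} is whether strong stable forking and elimination of hyperimaginaries together imply stable definability. They do.

\begin{theorem}\label{thm:A}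
Let $T$ be simple with strong stable forking, and let $p$ be an amalgamation base such that $\mathrm{Cb}(p)$ is interdefinable with a sequence of imaginaries. Then $p$ is stably definable.
\end{theorem}

\begin{corollary}\label{cor:main}
Every simple theory which has strong stable forking and eliminates hyperimaginaries is stably definable.
\end{corollary}

The corollary is immediate, since under elimination of hyperimaginaries every $\mathrm{Cb}(p)$ is interdefinable with a sequence of imaginaries. It has a further consequence. An amalgamation base $p$ is called \emph{stably determinable} if there are stable formulas $\phi_i(x,y_i)$ and tuples $b_i$ of imaginaries, $i\in I$, such that $a\models p|_{\mathrm{Cb}(p)}$ if and only if $\models\bigwedge_{i\in I}\phi_i(a,b_i)$. It is known that under strong stable forking stable determinability and stable definability coincide. So in a theory as in Corollary~\ref{cor:main} every amalgamation base is also stably determinable.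

There is a converse to Corollary~\ref{cor:main}: elimination of hyperimaginaries is also necessary for stable definability.

\begin{proposition}\label{prop:B}
Every stably definable simple theory eliminates hyperimaginaries. Hence a simple theory with strong stable forking is stably definable if and only if it eliminates hyperimaginaries.
\end{proposition}

In Proposition~\ref{prop:B} amalgamation bases may be in infinitely many variables; Theorem~\ref{thm:A} covers these.

\subsection*{Where the difficulty lies}

Suppose $c=\mathrm{Cb}(p)$ has a conjugate $c'\neq c$ over $d=\mathrm{SCb}(p)$, and let $p'$ be the corresponding conjugate of $p$. Then $p$ and $p'$ have the same stable definitions, and we must show that this is impossible. Let $a$ and $a'$ realize $p$ and $p'$ independently from a model $m$ containing $c,c'$. Think of $c$ and $c'$ as two sides, carried by $m$, and of $a$ and $a'$ as points on these sides. The relation ``$x$ is on the side of $c(y)$, not of $c'(y)$'' holds of $(a,m)$ and fails of $(a',m)$. As $(a,m)$ and $(a',m)$ satisfy the same stable formulas, the relation cannot be stable. If the side is determined by $x$ alone,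 the relation has the form $f(x)=g(y)$, and this is always stable: if $f(a_i)=g(b_j)\iff i<j$, then $f(a_1)=g(b_2)=f(a_0)=g(b_1)$, a contradiction. In general the side depends on both variables. The relation might then be unstable, and strong stable forking says nothing about it directly. The idea is to compare \emph{two} points: whether $x$ and $x'$ are on the same side with respect to $y$ turns out to depend only on the stable formulas relating $y$ to $(x,x')$ (Corollary~\ref{cor:transfer}), and an order pattern for the first relation contradicts this. Section~\ref{sec:two} sketches the argument in the case of two conjugates.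

\section{Conventions and standard facts}

We work in $\overline M^{eq}$, where $\mathrm{acl}=\mathrm{acl}^{eq}$. Tuples are small and possibly infinite. Formulas have no parameters unless these are displayed. A formula involves only finitely many variables, possibly from an infinite tuple. ``Type-definable'' means over $\emptyset$ unless parameters are named. An imaginary lying in $\mathrm{bdd}(B)$, where $B$ consists of imaginaries, lies in $\mathrm{acl}(B)$. If $h_1$ and $h_2$ are interdefinable, then $\mathrm{tp}(a/h_1)$ and $\mathrm{tp}(a/h_2)$ have the same realizations.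

\subsection*{Stable formulas}

A partitioned formula $\phi(x;y)$ is \emph{stable} if there is no sequence $(a_i,b_i)_{i<\omega}$ with $\phi(a_i,b_j)\iff i<j$. Stable formulas are closed under Boolean combinations, exchange of $x$ and $y$, and addition of dummy variables. A formula in $x$ alone, or in $y$ alone, is stable, because its truth value at $(a_i,b_j)$ depends only on $i$, or only on $j$.

\begin{lemma}\label{lem:dagger}
Let $I$ be an infinite dense linear order without endpoints, let $(a_i,b_i)_{i\in I}$ be indiscernible, and let $\phi(x;y)$ be stable. Then $\phi(a_i,b_j)$ has the same truth value for all $i\neq j$.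
\end{lemma}

\begin{proof}
By indiscernibility the value is constant on $i<j$ and constant on $i>j$. Suppose it is true for $i<j$ and false for $i>j$. Choose $s_0<s_1<\cdots$ in $I$. The pairs $(a_{s_{2i+1}},b_{s_{2i}})_{i<\omega}$ satisfy
\[
\phi(a_{s_{2i+1}},b_{s_{2j}})\iff 2i+1<2j\iff i<j,
\]
contradicting stability. In the opposite case apply this to the stable formula $\neg\phi$.
\end{proof}

Let $\mathrm{tp}_{st}(m/B)$ be the set of $\chi(y,b)\in\mathrm{tp}(m/B)$ with $\chi(y;v)$ stable and $b$ from $B$. Let $\mathrm{tp}_{st}(a,m)$ be the set of stable $\phi(x;y)$ true of $(a;m)$. We call these \emph{stable types}. Since negations of stable formulas are stable, $n\models\mathrm{tp}_{st}(m/B)$ if and only if $\mathrm{tp}_{st}(n/B)=\mathrm{tp}_{st}(m/B)$, and likewise for pairs.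

\subsection*{Forking}

A formula $\delta(x,e)$ \emph{divides} over $A$ if there is an $A$-indiscernible sequence $(e_n)_{n<\omega}$ with $e_0=e$ and $\{\delta(x,e_n):n<\omega\}$ inconsistent. A partial type \emph{forks} over $A$ if it implies a finite disjunction of formulas each of which divides over $A$; the set $A$ need not be contained in its domain. We write $a\perp_BD$ for ``$a$ is independent from $D$ over $B$'', that is, $\mathrm{tp}(a/BD)$ does not fork over $B$. If a complete type in infinitely many variables forks over $A$, then by compactness some formula in it does, and so does its restriction to finitely many variables. Hence strong stable forking also holds for types in infinitely many variables.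

We use the following standard facts (Kim; Kim--Pillay; Hart--Kim--Pillay; see \cite{Wagner}).

\begin{itemize}
\item[(F1)] Forking equals dividing. Independence, also over hyperimaginaries, is symmetric, transitive, of finite character, and satisfies extension: a type not forking over $A$ extends to a complete type, over any larger set or over $\overline M$, not forking over $A$. Replacing a set by its bounded closure does not affect independence.
\item[(F2)] For a formula $\psi$ and $k<\omega$, the rank $D(\cdot,\psi,k)$ is finite, invariant under automorphisms, and does not increase when a type is enlarged. For complete types $r\subseteq s$ in finitely many variables, $s$ is a nonforking extension of $r$ if and only if $D(s,\psi,k)=D(r,\psi,k)$ for all $\psi,k$.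
\item[(F3)] If $r\subseteq s$ are amalgamation bases and $s$ is a nonforking extension of $r$, then $\mathrm{Cb}(r)$ and $\mathrm{Cb}(s)$ are interdefinable. An amalgamation base does not fork over its canonical base.
\end{itemize}

\subsection*{The canonical set of a point}

We shall compare points through the canonical types that they realize. For a tuple $a$ and a set $B$ put $q=\mathrm{tp}(a/\mathrm{bdd}(B))$, and let $P(a/B)$ be the set of realizations of $q|_{\mathrm{Cb}(q)}$. It is the realization set of a canonical type with canonical base $\mathrm{Cb}(q)$, and $P(ga/gB)=g(P(a/B))$ for every automorphism $g$. We call $P(a/B)$ the \emph{canonical set} of $a$ over $B$.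

\begin{lemma}\label{lem:P}
If $a\perp_BD$ and $a\perp_DB$, then $P(a/B)=P(a/BD)=P(a/D)$.
\end{lemma}

\begin{proof}
The type $\mathrm{tp}(a/\mathrm{bdd}(BD))$ is a nonforking extension of both $\mathrm{tp}(a/\mathrm{bdd}(B))$ and $\mathrm{tp}(a/\mathrm{bdd}(D))$. By (F3) the three canonical bases are interdefinable, so the types of $a$ over them have the same realizations.
\end{proof}

\section{What stable types see}\label{sec:lemmas}

We begin with two consequences of strong stable forking. The first uses the freedom to choose a set $A$ outside the domain of the type.

\begin{lemma}\label{lem:one}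
Assume strong stable forking. If $\mathrm{tp}_{st}(m/B)=\mathrm{tp}_{st}(n/B)$, then $\mathrm{tp}(m/B)$ does not fork over $n$. So there is $m_1\equiv_Bm$ with $m_1\perp_nB$.
\end{lemma}

\begin{proof}
Suppose $\mathrm{tp}(m/B)$ forks over $n$. By strong stable forking with $A=n$ it contains an instance $\chi(y,b)$ of a stable formula which forks over $n$. Say $\chi(y,b)\vdash\bigvee_l\delta_l(y,e_l)$, a finite disjunction with each $\delta_l(y,e_l)$ dividing over $n$. By hypothesis $\models\chi(n,b)$, so $\models\delta_l(n,e_l)$ for some $l$. If $(e^k)_{k<\omega}$ is $n$-indiscernible with $e^0=e_l$, then $n$ realizes $\{\delta_l(y,e^k):k<\omega\}$. So $\delta_l(y,e_l)$ does not divide over $n$, a contradiction. For the last clause, extend $\mathrm{tp}(m/B)$ to a complete type over $Bn$ not forking over $n$, and realize it.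
\end{proof}

The independence just obtained is one-sided: the base is $n$. To compare canonical sets by Lemma~\ref{lem:P} we also need the base $m_1$. The hypothesis is symmetric in $m$ and $n$, and the finite rank $D$ turns this symmetry into the missing independence.

\begin{lemma}\label{lem:two}
Assume strong stable forking. If $\mathrm{tp}_{st}(m/B)=\mathrm{tp}_{st}(n/B)$, there is $m_1\equiv_Bm$ with $B\perp_nm_1$ and $B\perp_{m_1}n$. Hence $P(b/m_1)=P(b/n)$ for every tuple $b$ from $B$.
\end{lemma}

\begin{proof}
Take $m_1$ from Lemma~\ref{lem:one}, so $B\perp_nm_1$ by symmetry. Let $b$ be a finite tuple from $B$, fix $\psi,k$ and write $D(\cdot)$ for $D(\cdot,\psi,k)$. By (F2), and since $bm_1\equiv bm$,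
\[
D(\mathrm{tp}(b/n))=D(\mathrm{tp}(b/nm_1))\le D(\mathrm{tp}(b/m_1))=D(\mathrm{tp}(b/m)).
\]
The hypothesis is symmetric in $m$ and $n$. So Lemma~\ref{lem:one} also gives $n_1\equiv_Bn$ with $n_1\perp_mB$, and the same computation yields $D(\mathrm{tp}(b/m))\le D(\mathrm{tp}(b/n))$. Hence equality holds throughout the display; in particular $D(\mathrm{tp}(b/nm_1))=D(\mathrm{tp}(b/m_1))$. Since $m_1$ does not depend on $\psi$ and $k$, which were arbitrary, $b\perp_{m_1}n$ by (F2). By finite character $B\perp_{m_1}n$. The last clause is Lemma~\ref{lem:P}.
\end{proof}

The lemma does not say that $P(b/m)=P(b/n)$: the tuple $m_1$ is only some conjugate of $m$ over $B$. But whether two points of $B$ have the \emph{same} canonical set is preserved by this conjugation.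

\begin{corollary}\label{cor:transfer}
Assume strong stable forking. Let $b,b'$ be tuples from $B$ and suppose $\mathrm{tp}_{st}(m/B)=\mathrm{tp}_{st}(n/B)$. Then $P(b/m)=P(b'/m)$ if and only if $P(b/n)=P(b'/n)$.
\end{corollary}

\begin{proof}
Let $m_1\equiv_Bm$ be as in Lemma~\ref{lem:two}. An automorphism over $B$ taking $m$ to $m_1$ shows that $P(b/m)=P(b'/m)$ if and only if $P(b/m_1)=P(b'/m_1)$. Moreover $P(b/m_1)=P(b/n)$ and $P(b'/m_1)=P(b'/n)$.
\end{proof}

\section{Stable definitions determine the canonical base up to finite ambiguity}\label{sec:setup}

We begin the proof of Theorem~\ref{thm:A}. From here to the end of Section~\ref{sec:end}, $T$ has strong stable forking and $p$ is as in Theorem~\ref{thm:A}.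

Both $\mathrm{SCb}(p)$ and $\mathbb P_p$ depend only on $p|_{\mathrm{Cb}(p)}$, and by (F3) so does $\mathrm{Cb}(p)$, up to interdefinability. So we may assume that $p\in S(c)$ is canonical, where $c=(c_k)_k=\mathrm{Cb}(p)$ is a sequence of imaginaries. Let $r=\mathrm{tp}(c)$. For $c_1\models r$ let $p_{c_1}=\sigma(p)$, where $\sigma$ is any automorphism with $\sigma(c)=c_1$. This does not depend on $\sigma$, since $p$ is a type over $c$. It is a canonical type over $c_1$ with canonical base $c_1$.

For stable $\phi(x;w)$ write the $\phi$-definition of $p$ as $\psi_\phi(w,d_\phi)$, where $d_\phi$ is its canonical parameter and $\psi_\phi(w,z)$ is chosen so that $\psi_\phi(\cdot,z)\equiv\psi_\phi(\cdot,z')$ implies $z=z'$. An automorphism fixing $c$ fixes $\mathbb P_p$ setwise, hence fixes $d_\phi$. So $d_\phi=g_\phi(c)$ for some $\emptyset$-definable partial function $g_\phi$ of finitely many coordinates of $c$, and $g_\phi$ is defined at every realization of $r$. For $c_1\models r$ put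
\[
d(c_1)=(g_\phi(c_1))_\phi=\mathrm{SCb}(p_{c_1})\subseteq\mathrm{dcl}(c_1),\qquad d=d(c).
\]

\begin{lemma}\label{lem:tools}
Let $c_1,c_2\models r$.
\begin{itemize}
\item[(1)] If $p_{c_1}(\overline M)=p_{c_2}(\overline M)$, then $c_1=c_2$.
\item[(2)] If $c_1\subseteq\mathrm{bdd}(B)$, $a\models p_{c_1}$ and $a\perp_{c_1}B$, then $P(a/B)=p_{c_1}(\overline M)$.
\item[(3)] If $a\models p_{c_1}$ and $a\perp_{c_1}B$, then $\phi(a,b)\iff\psi_\phi(b,g_\phi(c_1))$ for every stable $\phi(x;w)$ and every $b$ from $B$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Take an automorphism $\sigma$ with $\sigma(c_1)=c_2$. It maps $p_{c_1}(\overline M)$ to $p_{c_2}(\overline M)=p_{c_1}(\overline M)$. By the key property it fixes $c_1$, so $c_2=c_1$.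

(2) The type $\mathrm{tp}(a/\mathrm{bdd}(B))$ is a nonforking extension of $p_{c_1}$. By (F3) its canonical base is interdefinable with $c_1$, so $P(a/B)$ is the set of realizations of $\mathrm{tp}(a/c_1)=p_{c_1}$.

(3) The type $\mathrm{tp}(a/Bc_1)$ does not fork over $c_1$, so it extends to a member of $\mathbb P_{p_{c_1}}$. The $\phi$-type of this member is defined by $\psi_\phi(w,g_\phi(c_1))$.
\end{proof}

\begin{lemma}\label{lem:acl}
We have $c\subseteq\mathrm{acl}(d)$. Consequently there are formulas $\alpha_k(u,z)$ such that for every $c_1\models r$ and every $k$ the set $\alpha_k(\overline M,d(c_1))$ is finite and contains the $k$-th coordinate $(c_1)_k$. Moreover $\mathrm{acl}(c_1)=\mathrm{acl}(d(c_1))$.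
\end{lemma}

\begin{proof}
We first show that $p$ does not fork over $d$. Otherwise, by strong stable forking, an instance $\phi(x,e)\in p$ of a stable formula, with $e$ from $c$, forks over $d$. By Lemma~\ref{lem:tools}(3) with $B=c$ we have $\models\psi_\phi(e,d_\phi)$. If $(e_n)_{n<\omega}$ is $d$-indiscernible with $e_0=e$, then $\models\psi_\phi(e_n,d_\phi)$ for all $n$. So $\{\phi(x,e_n):n<\omega\}$ is contained in every member of $\mathbb P_p$, and it is consistent. Thus $\phi(x,e)$ does not divide over $d$, hence does not fork over $d$ by (F1), a contradiction.

Let $a\models p$. Since $d\subseteq\mathrm{dcl}(c)$, we have shown $a\perp_dc$. So $\mathrm{tp}(a/\mathrm{bdd}(c))$ is a nonforking extension both of $p$ and of $\mathrm{tp}(a/\mathrm{bdd}(d))$. By (F3), $c$ is interdefinable with $\mathrm{Cb}(\mathrm{tp}(a/\mathrm{bdd}(d)))\in\mathrm{bdd}(d)$. As $c$ consists of imaginaries, $c\subseteq\mathrm{acl}(d)$.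

Choose $\alpha_k$ with $\models\alpha_k(c_k,d)$ and $\alpha_k(\overline M,d)$ finite. The remaining statements hold for $c_1=c$, and for arbitrary $c_1\models r$ by applying an automorphism taking $c$ to $c_1$.
\end{proof}

The finiteness of $\alpha_k(\overline M,d)$ depends on the hypothesis that $\mathrm{Cb}(p)$ consists of imaginaries. For hyperimaginaries we would only get boundedly many conjugates.

\subsection*{The assumption to be refuted}

\emph{Assume from now on, for a contradiction, that $p$ is not stably definable.} Since $d\subseteq\mathrm{dcl}(c)$, some coordinate $c_{k_0}$ is not in $\mathrm{dcl}(d)$. So there is an automorphism $f$ fixing $d$ with $f(c_{k_0})\neq c_{k_0}$. Put $c'=f(c)$. Then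
\[
c'\models r,\qquad c'_{k_0}\neq c_{k_0},\qquad d(c')=f(d(c))=d(c).
\]

Let $m$ enumerate a small elementary substructure of $\overline M^{eq}$ containing $c$, with $c$ enumerated first. Then $m$ is algebraically closed, so it contains $d$, and also $c'\subseteq\mathrm{acl}(d(c'))=\mathrm{acl}(d)$. For $m^*\equiv m$ let $c(m^*)$ be the initial part of $m^*$ corresponding to $c$. Choose
\[
a\models p_c\ \text{ with } a\perp_cm,\qquad a'\models p_{c'}\ \text{ with } a'\perp_{c'}m.
\]
By Lemma~\ref{lem:tools}(3) and $d(c)=d(c')$, for every stable $\phi(x;y)$,
\begin{equation}\label{eq:samestable}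
\phi(a,m)\iff\psi_\phi(m,g_\phi(c))\iff\psi_\phi(m,g_\phi(c'))\iff\phi(a',m).
\end{equation}
So $(a,m)$ and $(a',m)$ have the same stable type. We call it $t(x,y)$, and we let $V$ be the set of realizations $(a^*,m^*)$ of $t$. Formulas in $x$ alone or in $y$ alone are stable, so $(a^*,m^*)\in V$ implies $a^*\equiv a$ and $m^*\equiv m$. In particular $m^*$ then enumerates an algebraically closed elementary substructure of $\overline M^{eq}$.

\section{The case of two conjugates}\label{sec:two}

Before the general argument, here is a sketch of its core when $c$ is a single imaginary with exactly one other conjugate $c'$ over $d$. Nothing in this section is used later. Think of $d$ as a curve with two branches $c$ and $c'$, and of realizations of $p_c$ and $p_{c'}$ as points on these branches. A tuple $m^*\equiv m$ carries a curve with branches $c(m^*)$ and $c'(m^*)$. For this section only, we grant the following: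
\begin{itemize}
\item[(i)] if $(a^*,m^*)\in V$, then $a^*$ lies on exactly one of the two branches of $m^*$, and $P(a^*/m^*)=p_{c_1}(\overline M)$ where $c_1$ is that branch;
\item[(ii)] there is a formula $R(x,y)$ such that for $(a^*,m^*)\in V$ we have $R(a^*,m^*)$ if $a^*$ lies on $c(m^*)$, and $\neg R(a^*,m^*)$ if $a^*$ lies on $c'(m^*)$;
\item[(iii)] if $R$ is unstable, this is witnessed by an indiscernible sequence $(a_i,m_i)_{i\in\mathbb Q}$ with $R(a_i,m_j)$ for $i<j$, $\neg R(a_i,m_j)$ for $i>j$, and $(a_i,m_j)\in V$ for all $i\neq j$.
\end{itemize}

The formula $R$ holds of $(a,m)$ and fails of $(a',m)$, while these pairs have the same stable type by \eqref{eq:samestable}. So $R$ is unstable, and we take a sequence as in (iii). Now fix $i_0<j<i<j'$ as in Figure~\ref{fig:order} and ask whether $a_{i_0}$ and $a_i$ lie on the same branch, that is, whether they have the same canonical set.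
\begin{itemize}
\item Seen from $m_{j'}$, both points lie on the branch $c(m_{j'})$. So $P(a_{i_0}/m_{j'})=P(a_i/m_{j'})$.
\item Seen from $m_j$, the point $a_{i_0}$ lies on $c(m_j)$ and $a_i$ lies on $c'(m_j)$. So $P(a_{i_0}/m_j)\neq P(a_i/m_j)$ by Lemma~\ref{lem:tools}(1).
\item Over $\{a_{i_0},a_i\}$ the tuples $m_j$ and $m_{j'}$ have the same stable type. Indeed they differ only in their position relative to $i$, and stable formulas do not see the order (Lemma~\ref{lem:dagger}).
\end{itemize}
This contradicts Corollary~\ref{cor:transfer}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}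
\draw[->] (-0.7,0)--(7.2,0);
\fill (0,0) circle (2pt);
\fill (2,0) circle (2pt);
\fill (4,0) circle (2pt);
\fill (6,0) circle (2pt);
\node[below] at (0,-0.12) {$a_{i_0}$};
\node[below] at (2,-0.12) {$m_j$};
\node[below] at (4,-0.12) {$a_i$};
\node[below] at (6,-0.12) {$m_{j'}$};
\draw[thick] (0,0) to[bend left=45] (2,0);
\draw[thick,dashed] (2,0) to[bend left=45] (4,0);
\draw[thick] (4,0) to[bend left=45] (6,0);
\draw[thick] (0,0) to[bend left=50] (6,0);
\end{tikzpicture}
\caption{Indices $i_0<j<i<j'$ in $\mathbb Q$. A solid arc joins a point $a$ to a parameter $m$ if the point lies on the distinguished branch of $m$, a dashed arc if it does not. Seen from $m_{j'}$ the points $a_{i_0}$ and $a_i$ are on the same side; seen from $m_j$ they are on different sides. But $m_j$ and $m_{j'}$ have the same stable type over $\{a_{i_0},a_i\}$.}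
\label{fig:order}
\end{figure}

Three things are missing in general. First, we must prove that every pair in $V$ selects a branch, as in (i); this is Proposition~\ref{prop:F}. Second, the two sides are only type-definable and only partition $V$, so (ii) and (iii) require an argument; this is Lemma~\ref{lem:split} and Lemma~\ref{lem:order}. Third, $c$ may have infinitely many coordinates, and each may have more than two conjugates. Two points that agree in the coordinate $k_0$ need not lie on the same ``branch''. A pigeonhole argument along the indiscernible sequence repairs this; see Lemma~\ref{lem:pigeon}.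

\section{Every pair in $V$ selects a conjugate}

For a pair $(a^*,m^*)\in V$ it is not clear that $a^*$ realizes $p_{c_1}$ for some $c_1$ tied to $m^*$: only the stable formulas true of the pair are known. Lemma~\ref{lem:two} gives such a $c_1$, and the stable definitions, tested on the elementary substructure $m^*$, tie it to $m^*$.

\begin{proposition}\label{prop:F}
For every $(a^*,m^*)\in V$ there is a unique $c_1\models r$ with $d(c_1)=d(c(m^*))$ and $a^*\models p_{c_1}$. Moreover $P(a^*/m^*)=p_{c_1}(\overline M)$.
\end{proposition}

\begin{proof}
\emph{Finding $c_1$.} As $a^*\equiv a$, choose $m_0$ with $(a^*,m_0)\equiv(a,m)$. Then $\mathrm{tp}_{st}(a^*,m_0)=t=\mathrm{tp}_{st}(a^*,m^*)$, so $\mathrm{tp}_{st}(m_0/a^*)=\mathrm{tp}_{st}(m^*/a^*)$. By Lemma~\ref{lem:two} with $B=a^*$ there is $m_1\equiv_{a^*}m_0$ with $P(a^*/m_1)=P(a^*/m^*)$. Let $c_1=c(m_1)$. Since $(a^*,m_1)\equiv(a,m)$, we have $a^*\models p_{c_1}$ and $a^*\perp_{c_1}m_1$. By Lemma~\ref{lem:tools}(2),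
\[
p_{c_1}(\overline M)=P(a^*/m_1)=P(a^*/m^*).
\]

\emph{$c_1$ lies in $m^*$.} Let $e=\mathrm{Cb}(\mathrm{tp}(a^*/\mathrm{bdd}(m^*)))\in\mathrm{bdd}(m^*)$. By the key property, an automorphism fixes $e$ if and only if it fixes the set $P(a^*/m^*)=p_{c_1}(\overline M)$, if and only if it fixes $c_1$. So $e$ and $c_1$ are interdefinable. As $c_1$ consists of imaginaries, its coordinates lie in $\mathrm{acl}(m^*)=m^*$. Also $a^*\perp_{c_1}m^*$, because $\mathrm{tp}(a^*/\mathrm{bdd}(m^*))$ does not fork over $e$.

\emph{$d(c_1)=d(c(m^*))$.} Let $\phi(x;w)$ be stable, $b^*$ a tuple from $m^*$ and $b$ the corresponding tuple of $m$. By Lemma~\ref{lem:tools}(3), $\phi(a^*,b^*)\iff\psi_\phi(b^*,g_\phi(c_1))$. On the other hand, since $(a^*,m^*)\models t$ and $m^*\equiv m$,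
\[
\phi(a^*,b^*)\iff\phi(a,b)\iff\psi_\phi(b,g_\phi(c))\iff\psi_\phi(b^*,g_\phi(c(m^*))).
\]
So $\psi_\phi(\cdot,g_\phi(c_1))$ and $\psi_\phi(\cdot,g_\phi(c(m^*)))$, whose parameters lie in $m^*$, agree on the elementary substructure $m^*$. Hence they are equivalent, and $g_\phi(c_1)=g_\phi(c(m^*))$ by the choice of $\psi_\phi$.

\emph{Uniqueness.} Let $c_2\models r$ with $d(c_2)=d(c(m^*))=d(c_1)$ and $a^*\models p_{c_2}$. By Lemma~\ref{lem:acl},
\[
\mathrm{acl}(c_2)=\mathrm{acl}(d(c_2))=\mathrm{acl}(d(c_1))=\mathrm{acl}(c_1)\subseteq m^*.
\]
Since $c_1$ and $c_2$ are interalgebraic, $a^*\perp_{c_1}m^*$ gives $a^*\perp_{c_2}m^*$. By Lemma~\ref{lem:tools}(2), $p_{c_2}(\overline M)=P(a^*/m^*)=p_{c_1}(\overline M)$, so $c_2=c_1$ by Lemma~\ref{lem:tools}(1).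
\end{proof}

Write $F(a^*,m^*)=(F_k(a^*,m^*))_k$ for the tuple $c_1$ of the proposition. We shall use the following properties.
\begin{itemize}
\item $F$ commutes with automorphisms, since it is characterized by invariant conditions.
\item $F_k(a^*,m^*)$ lies in the finite set $\alpha_k(\overline M,d(c(m^*)))$, by Lemma~\ref{lem:acl} and $d(c_1)=d(c(m^*))$.
\item If $(a^*,m^*),(b^*,m^*)\in V$, then
\begin{equation}\label{eq:FP}
F(a^*,m^*)=F(b^*,m^*)\iff P(a^*/m^*)=P(b^*/m^*),
\end{equation}
by the last statement of Proposition~\ref{prop:F} and Lemma~\ref{lem:tools}(1).
\end{itemize}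

Now split $V$ according to the coordinate $k_0$, in which $c$ and $c'$ differ:
\[
V_1=\{(a^*,m^*)\in V:F_{k_0}(a^*,m^*)=c(m^*)_{k_0}\},\qquad V_2=V\setminus V_1.
\]

\begin{lemma}\label{lem:split}
$V_1$ and $V_2$ are type-definable, $(a,m)\in V_1$ and $(a',m)\in V_2$.
\end{lemma}

\begin{proof}
Put $s=\mathrm{tp}(a,c)$. Then $s(a^*,u)$ says that $u\models r$ and $a^*\models p_u$, because $p_u$ is a complete type over $u$. By Proposition~\ref{prop:F}, $V_1$ is defined by
\[
\exists u\,\Bigl[t(x,y)\wedge s(x,u)\wedge\bigwedge_\phi g_\phi(u)=g_\phi(c(y))\wedge u_{k_0}=c(y)_{k_0}\Bigr].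
\]
Since the witness $u$ is unique, $V_2$ is defined by the same expression with $u_{k_0}\neq c(y)_{k_0}$. By saturation, the projection of a type-definable set along a small tuple of variables is type-definable.

Since $a\models p_c$, we have $F(a,m)=c=c(m)$, so $(a,m)\in V_1$. Since $a'\models p_{c'}$ and $d(c')=d(c)$, we have $F(a',m)=c'$. As $c'_{k_0}\neq c_{k_0}$, we get $(a',m)\in V_2$.
\end{proof}

We split by a single coordinate so that $V_2$ is type-definable: for infinite tuples the condition $u\neq c(y)$ is an infinite disjunction.

\section{The order configuration and the contradiction}\label{sec:end}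

\begin{lemma}\label{lem:order}
There is an indiscernible sequence $(a_i,m_i)_{i\in\mathbb Q}$ with $(a_i,m_j)\in V_1$ for $i<j$ and $(a_i,m_j)\in V_2$ for $i>j$.
\end{lemma}

\begin{proof}
The sets $V_1,V_2$ are disjoint and type-definable. By compactness there is a formula $\theta(x,y)$ true on $V_1$ and false on $V_2$. An order pattern for $\theta$ alone might leave $V$. So we look for order patterns of $\theta\wedge\beta$ with $\beta\in t$.

\emph{For every $\beta\in t$ the formula $\theta\wedge\beta$ is unstable.} Suppose it is stable. It holds of $(a,m)$, so it belongs to $t=\mathrm{tp}_{st}(a,m)$. Since $(a',m)\models t$, it holds of $(a',m)$. But $(a',m)\in V_2$ gives $\neg\theta(a',m)$, a contradiction.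

Fix $\beta\in t$. By instability there is $(a_i,m_i)_{i<\omega}$ with $(\theta\wedge\beta)(a_i,m_j)\iff i<j$; coordinates not occurring in $\theta\wedge\beta$ are filled in arbitrarily. By Ramsey's theorem and compactness there is an indiscernible sequence $(a_i,m_i)_{i\in\mathbb Q}$ with $(\theta\wedge\beta)(a_i,m_j)$ for $i<j$ and $\neg(\theta\wedge\beta)(a_i,m_j)$ for $i>j$. Since $\beta$ is stable and $\beta(a_i,m_j)$ holds for $i<j$, it holds for all $i\neq j$ by Lemma~\ref{lem:dagger}. Hence $\theta(a_i,m_j)$ for $i<j$ and $\neg\theta(a_i,m_j)$ for $i>j$.

As $t$ is closed under finite conjunctions, compactness now yields an indiscernible sequence $(a_i,m_i)_{i\in\mathbb Q}$ with $(a_i,m_j)\models t$ for all $i\neq j$, $\theta(a_i,m_j)$ for $i<j$, and $\neg\theta(a_i,m_j)$ for $i>j$. Since $V$ is the disjoint union of $V_1$ and $V_2$, and $\theta$ separates them, the claim follows.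
\end{proof}

Fix such a sequence. For $i<j$ we know $F_{k_0}(a_i,m_j)=c(m_j)_{k_0}$, but nothing yet about the other coordinates of $F(a_i,m_j)$. Here finiteness is needed.

\begin{lemma}\label{lem:pigeon}
If $i<i'<j$, then $F(a_i,m_j)=F(a_{i'},m_j)$.
\end{lemma}

\begin{proof}
Fix $k$. Since $F$ commutes with automorphisms and the sequence is indiscernible, the truth value of $F_k(a_i,m_j)=F_k(a_{i'},m_j)$ is the same for all $i<i'<j$. For fixed $j$ the values $F_k(a_i,m_j)$, for the infinitely many $i<j$, lie in the finite set $\alpha_k(\overline M,d(c(m_j)))$. So two of them coincide, and equality always holds.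
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
Fix $i_0<j<i<j'$ in $\mathbb Q$ (Figure~\ref{fig:order}) and let $B=(a_{i_0},a_i)$.

\emph{$\mathrm{tp}_{st}(m_j/B)=\mathrm{tp}_{st}(m_{j'}/B)$.} Let $\chi(y;x,x')$ be stable in the partition $y;(x,x')$. The sequence of pairs $(m_l,(a_{i_0},a_l))_{l>i_0}$ is indiscernible, indexed by the dense order $(i_0,\infty)\cap\mathbb Q$ without endpoints. By Lemma~\ref{lem:dagger}, $\chi(m_l;a_{i_0},a_s)$ has the same truth value for all $l\neq s$ greater than $i_0$. Apply this to $(l,s)=(j,i)$ and $(l,s)=(j',i)$.

\emph{Comparison at $j'$ and at $j$.} As $i_0<i<j'$, Lemma~\ref{lem:pigeon} and \eqref{eq:FP} give $P(a_{i_0}/m_{j'})=P(a_i/m_{j'})$. By Corollary~\ref{cor:transfer}, $P(a_{i_0}/m_j)=P(a_i/m_j)$. Both $(a_{i_0},m_j)$ and $(a_i,m_j)$ are in $V$, so $F(a_{i_0},m_j)=F(a_i,m_j)$ by \eqref{eq:FP}.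

But $i_0<j$ gives $(a_{i_0},m_j)\in V_1$, that is, $F_{k_0}(a_{i_0},m_j)=c(m_j)_{k_0}$. And $i>j$ gives $(a_i,m_j)\in V_2$, that is, $F_{k_0}(a_i,m_j)\neq c(m_j)_{k_0}$. This is a contradiction, so $p$ is stably definable.
\end{proof}

\section{Elimination of hyperimaginaries is necessary}

In this section strong stable forking is used only for the last sentence of Proposition~\ref{prop:B}. The idea is that a hyperimaginary $h$ is controlled by the canonical base $e$ of the type over $\mathrm{bdd}(h)$ of a representative of $h$. If $e$ consists of imaginaries, then $h\in\mathrm{dcl}(e)$, and coding the finite orbits over $h$ of finite parts of $e$ makes $h$ interdefinable with a sequence of imaginaries.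

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Let $T$ be simple and stably definable, and let $h=\tilde a/E$ be a hyperimaginary. Let $p=\mathrm{tp}(\tilde a/\mathrm{bdd}(h))$, an amalgamation base. Now $\mathrm{Cb}(p)\in\mathrm{bdd}(h)$ is interdefinable with $\mathrm{SCb}(p)$, which consists of imaginaries. So we may take $e=\mathrm{Cb}(p)$ to be a sequence of imaginaries.

\emph{$h\in\mathrm{bdd}(e)$.} As $p$ does not fork over $e$, we have $\tilde a\perp_eh$. Since $h\in\mathrm{dcl}(\tilde a)$, it follows that $h\perp_eh$, so $h\in\mathrm{bdd}(e)$.

\emph{$h\in\mathrm{dcl}(e)$.} The type $p|_e$ is an amalgamation base. It has a unique extension to $\mathrm{bdd}(e)$: any two extensions are nonforking, and $\mathrm{bdd}(e)\perp_e\mathrm{bdd}(e)$, so they have a common extension and are equal. Let $g$ be an automorphism fixing $e$. Then $g(\tilde a)\models p|_e$, so there is an automorphism $\tau$ fixing $\mathrm{bdd}(e)$ pointwise with $\tau(\tilde a)=g(\tilde a)$. As $h\in\mathrm{bdd}(e)$,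
\[
h=\tau(h)=\tau(\tilde a)/E=g(\tilde a)/E=g(h).
\]

\emph{Coding.} For each finite subtuple $e_I$ of $e$ let $O_I$ be the set of realizations of $\mathrm{tp}(e_I/h)$. It is bounded since $e\in\mathrm{bdd}(h)$. It is type-definable over $\tilde a$, since $e'\in O_I$ if and only if there is $\tilde a'$ with $E(\tilde a',\tilde a)$ and $(\tilde a',e')\equiv(\tilde a,e_I)$. A bounded set of finite tuples which is type-definable over a small set is finite by compactness, so $O_I$ is finite and is coded by an imaginary. Let $h_0$ be the sequence of these codes. Every automorphism fixing $h$ preserves each $O_I$, so $h_0\in\mathrm{dcl}(h)$.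

Conversely, let $g$ be an automorphism fixing $h_0$. Then $g(e_I)\in O_I$ for every finite $I$, that is, there is $\tilde a'$ with $E(\tilde a',\tilde a)$ and $(\tilde a',g(e_I))\equiv(\tilde a,e_I)$. By compactness there is a single $\tilde a'$ with $E(\tilde a',\tilde a)$ and $(\tilde a',g(e))\equiv(\tilde a,e)$, since finitely many of these conditions involve only a finite part $e_I$ of $e$. So there is an automorphism $g'$ with $g'(\tilde a)=\tilde a'$ and $g'(e)=g(e)$, and $g'$ fixes $h$. As $g'^{-1}g$ fixes $e$ and $h\in\mathrm{dcl}(e)$, it fixes $h$. So $g(h)=g'(h)=h$. Hence $h\in\mathrm{dcl}(h_0)$, and $h$ is interdefinable with the sequence $h_0$ of imaginaries.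

The last sentence of the proposition follows with Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{SD}
\emph{Stable Definability And Generic Relations} (as printed: STABLE DEFINABILITY AND GENERIC RELATIONS),
\url{https://math.uwaterloo.ca/~rmoosa/stabledef26march07.pdf}.

\bibitem{Wagner}
Wagner, \emph{Simple Theories}.

\end{thebibliography}

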